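# A monotone graph property in $\mathcal P$ that is hard to test

## 1. Six vertices and three hidden bits

Take six vertices $(i,s)$ with $i\in\{1,2,3\}$ and $s\in\mathbb F_2=\{0,1\}$. The two vertices with the same $i$ form the *fiber* over $i$. Choose three bits $x_{12},x_{13},x_{23}$ and draw the graph $F_x$ in which, for $i\ne i'$,
$$(i,s)\sim(i',s')\quad\Longleftrightarrow\quad s+s'=x_{ii'}\pmod 2,$$
with no edges inside a fiber. Between any two fibers we see a perfect matching: the "parallel" one if the bit is $0$, the "crossed" one if the bit is $1$. So every vertex has degree $2$, and $F_x$ has six edges whatever $x$ is.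

What does $F_x$ look like? Walk $(1,s)\to(2,s+x_{12})\to(3,s+x_{12}+x_{23})\to(1,s+x_{12}+x_{23}+x_{13})$. After three steps we are back at the start exactly when $x_{12}+x_{13}+x_{23}=0$. So $F_x$ is two disjoint triangles if the sum of the bits is $0$, and a hexagon if it is $1$. For instance $x=(x_{12},x_{13},x_{23})=(1,0,0)$ gives the hexagon $(1,0),(2,1),(3,1),(1,1),(2,0),(3,0)$.

Call $x$ *legal* if $x_{12}+x_{13}+x_{23}=0$. Four things can be seen in this picture.

First, *few queries see nothing*. If the labels $(i,s)$ are known, an adjacency query reveals one of the three bits or nothing. Any two of the bits of a uniform legal $x$ are uniform and independent, exactly as for a uniform $x\in\mathbb F_2^3$. So somebody who reads only two bits cannot tell a random legal graph from a completely random $F_x$.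

Second, *the encoding is symmetric in $0$ and $1$*. Changing a bit replaces one matching by the complementary one. No $F_x$ contains another $F_{x'}$, and the degrees do not depend on $x$.

Third, *"contains a legal encoding" is linear algebra when the labels are known*. Let $G$ be any graph on the six labeled vertices. For each pair $i<i'$, call $\beta\in\mathbb F_2$ allowed if the matching that encodes $\beta$ is contained in $G$. Then $G$ contains a legal $F_x$ if and only if each pair has an allowed value and the linear system "$x_{ii'}=\beta$ for every pair with exactly one allowed value $\beta$" has a legal solution. For $G=F_{(1,0,0)}$ the forced values have sum $1$, so there is none. Add both edges $(1,0)(2,0)$ and $(1,1)(2,1)$: now $x_{12}$ is free, and $x=(0,0,0)$ is a solution. Add only one of these two edges and the value $0$ for $x_{12}$ is still not allowed.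

Fourth, *without labels we have to find them*. For six vertices we can try all $720$ labelings. For $n$ fibers there are $(2n)!$ of them.

Now imagine $n$ fibers in place of three. There are $D=\binom n2$ hidden bits in a graph with $2n$ vertices, so the number of bits is of the order of the square of the number of vertices. Replace the single parity check by a linear space $V\subseteq\mathbb F_2^D$ such that even $\gamma D$ coordinates of a uniform element of $V$ are uniform. The first observation then suggests a property that needs $\Omega(N^2)$ queries. The property "contains a legal encoding" is preserved when edges are added. The third observation suggests that it is easy to decide, if only we could recover the labels. Can this be carried out?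

## 2. $\epsilon$-testers, monotone properties, and two theorems

**Definition (graph property, distance).** A *graph property* is a set $\Pi$ of graphs closed under isomorphism. An $N$-vertex graph $G$ is *$\epsilon$-far* from $\Pi$ if its adjacency matrix must be modified in more than $\epsilon N^2$ entries to obtain a graph in $\Pi$.

Each pair of vertices is counted by two entries. Making a vertex *universal*, that is, adjacent to all other vertices, therefore costs at most $2(N-1)\le 2N$ entries. For example, if $\Pi$ is "some vertex is universal", then no graph is $\epsilon$-far from $\Pi$ once $2(N-1)\le\epsilon N^2$, and a tester may accept without any query. We shall use this price of $2N$ entries several times.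

**Definition (tester).** An *$\epsilon$-tester* for $\Pi$ is a randomized oracle machine that gets $N$ and oracle access to the adjacency predicate of an $N$-vertex graph $G$. It accepts with probability at least $2/3$ if $G\in\Pi$, and it rejects with probability at least $2/3$ if $G$ is $\epsilon$-far from $\Pi$. Its *query complexity* is the number of adjacency queries that it makes.

**Definition (monotone, $\mathcal P$, $\mathcal{NP}$).** A property is *monotone* if it is preserved under the addition of edges. It is in $\mathcal P$ if membership can be decided in polynomial time, and in $\mathcal{NP}$ if membership can be verified in polynomial time given a suitable witness.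

Taking complements turns "preserved under adding edges" into "preserved under removing edges". It preserves distances, query complexity, and membership in $\mathcal P$ or $\mathcal{NP}$, so either convention may be used.

Call a property *hard to test* if for some constant $\epsilon>0$ every $\epsilon$-tester for it makes $\Omega(N^2)$ queries on $N$-vertex graphs. Two results are given. Theorem 6 of "Hierarchy Theorems for Property Testing" says that some graph property in $\mathcal P$ is hard to test. Theorem 1 of Goldreich–Trevisan says that some *monotone* graph property in $\mathcal{NP}$ is hard to test. The problem, posed in "Hierarchy Theorems for Property Testing", is whether one can have both: a monotone property in $\mathcal P$ that is hard to test. The answer is yes.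

**Theorem A.** There are a monotone (preserved under adding edges) graph property $\Pi\in\mathcal P$ and constants $\epsilon_0,c_0>0$ such that for all sufficiently large $N$ every $\epsilon_0$-tester for $\Pi$ makes at least $c_0N^2$ queries on $N$-vertex graphs.

**Theorem B (hierarchy).** There are absolute constants $\epsilon_0,c_1,c_2>0$ such that for every $q:\mathbb N\to\mathbb N$ with $1\le q(N)\le N^2$, computable in time $\mathrm{poly}(N)$, there is a monotone graph property $\Pi^q\in\mathcal P$ such that

* (lower bound) for all sufficiently large $N$, every $\epsilon_0$-tester for $\Pi^q$ makes at least $c_1q(N)$ queries. Moreover, an algorithm making fewer than $c_1q(N)$ queries and accepting every $N$-vertex $G\in\Pi^q$ with probability $\ge\alpha$ accepts some $\epsilon_0$-far graph with probability at least $\alpha-2^{-c_2q(N)}$;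
* (upper bound) for every constant $\epsilon>0$ there is an $\epsilon$-tester for $\Pi^q$ making $O_\epsilon(q(N))$ queries.

Theorem A is the lower bound of Theorem B with $q(N)=N^2$. Sections 4–10 prove Theorem A and the lower bound; Section 11 proves the upper bound.

## 3. Labels that must survive extra edges

Let us first see that the encoding by matchings does some work. Suppose we encoded bits in the plain way, "edge present iff the bit is $1$". A linear space $V$ contains $0$, whose graph is empty, so *every* graph would contain a legal encoding and the property would be trivial. (A coset of $V$ would avoid this collapse, but degrees and edge numbers would still depend on $x$, and we are going to need that they do not.) The lift has no such defect, because all $F_x$ have the same number of edges.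

So consider the property "$G$ contains a copy of $F_x$ for some $x\in V$". It is monotone, and it is in $\mathcal{NP}$, with $x$ and the labeling as witness. For a known labeling, membership is a linear system. The approach stops at the point where we must *find* the labeling.

The natural remedy is to add reference vertices which spell out the name of each fiber. Give fiber $i$ a name $e_i\in\{0,1\}^K$, where $K$ is an index set, take reference vertices $(k,s')$ with $k\in K$, $s'\in\mathbb F_2$, and join $(i,s)$ to $(k,s')$ iff $s+s'=e_i(k)$. Reading the neighborhood of a vertex among the references gives its name. Three things go wrong, and each has a cure.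

*Extra edges corrupt names.* The input is a supergraph. Let $K=\{1,2\}$ and $e_1=00$. The vertex $(1,0)$ is joined to the references $(1,0)$ and $(2,0)$. If the edge to $(2,1)$ is added, the vertex now contains the pattern of the name $00$ and also that of the name $01$. The cure is robustness: let the names be far apart in Hamming distance and replace each reference vertex by many copies, so that a name becomes ambiguous only if a *linear* number of edges is added at the vertex.

*But linearly many edges may well be added.* The cure is to make all degrees nearly equal. Then a vertex that received many extra edges is betrayed by its degree. Call it *wild*. Its name cannot be read, so we decide not to read it: before looking for an encoding, we make all wild vertices universal, after which it does not matter which wild vertex plays which role. If there are too many wild vertices, we accept outright. Wildness survives the addition of edges, so the property remains monotone. And the encoding graphs have almost no wild vertices, so making many wild ones costs many changes and hardness is not lost.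

*Who names the references?* Distinguishing $n$ fibers takes names of length at least $\log n$, so there are $\Theta(\log n)$ reference classes when the names have length of this order. Trying all assignments of classes to roles is too expensive: with $|K|\ge6\log n$ there are $2|K|$ roles, and $(2|K|)!\ge|K|^{|K|}\ge n^{6\log(6\log n)}$, more than any polynomial in $n$. The cure is a second level: second-level references which name the first-level ones. As there are only $O(\log n)$ first-level names, $O(\log\log n)$ second-level classes are enough, and $(O(\log\log n))!$ is less than a polynomial. The second-level classes are recognized by their size: they are made much larger than all the others.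

The rest of the lecture carries this out.

## 4. Constants, a linear space, and two families of names

Throughout, $\log=\log_2$ and arithmetic on bits is mod $2$. Let $H(p)=-p\log p-(1-p)\log(1-p)$ be binary entropy. We use $\sum_{i\le pL}\binom Li\le2^{H(p)L}$ for $p\le\frac12$, and $H(p)\le p\log(e/p)$; the latter holds since $-\ln(1-p)\le p/(1-p)$ gives $-(1-p)\log(1-p)\le p\log e$. The constants are
$$\delta=\tfrac1{5000},\qquad\theta=\tfrac\delta{100},\qquad\epsilon_0=\tfrac{\delta^2}{200},\qquad\gamma=\tfrac1{80},$$
and $n_0$ is a sufficiently large absolute constant. Given $N$, put $h=\lfloor N/4\rfloor$ and let $n$ satisfy $n_0\le n\le\theta h$; for Theorem A we shall take $n=\lfloor\theta h\rfloor$. Put $D=\binom n2$. Let $\kappa$ be the least integer with $2^\kappa\ge6\log n+6$ and let $K=\mathbb F_2^\kappa$, with inner product $\langle\cdot,\cdot\rangle$. Then $6\log n+6\le|K|<12\log n+12$.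

All objects below are found by searches in a fixed order, so they depend on $n$ only.

**Lemma 1 (the space $V$).** For every $D\ge4$ one can construct in time $\mathrm{poly}(D)$ a linear space $V\subseteq\mathbb F_2^D$ with $|V|\le2^{15D/16}$ such that every nonzero vector of $V^\perp$ has weight at least $\gamma D$. Consequently, the restriction of a uniform $x\in V$ to any set $I$ of fewer than $\gamma D$ coordinates is uniform on $\mathbb F_2^I$.

In Section 1 we had $D=3$ and $V=\{x:x_{12}+x_{13}+x_{23}=0\}$. Then $V^\perp=\{000,111\}$ has minimum weight $3$, and any two coordinates are uniform.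

*Proof.* We construct $C=V^\perp$, a code with linear dimension and linear distance, as a concatenated code. Let $m\ge1$ be maximal with $2m2^m\le D$; this exists as $D\ge4$. Construct $\mathbb F_{2^m}$ by finding an irreducible polynomial of degree $m$ by brute force, in time $2^{O(m)}=\mathrm{poly}(D)$.

*Inner code.* We want a linear code of length $2m$, dimension $m$ and distance at least $2m/10$. Build a basis greedily. Suppose the current span has size $2^t$ with $t\le m-1$ and all its nonzero words have weight at least $2m/10$. At most $2^{m-1+2mH(0.1)}$ vectors are at distance less than $2m/10$ from the span, and this is less than $2^{2m}$ because $H(0.1)<0.47$. Add any other vector $w$ to the basis. The new words of the span are $w+u$ with $u$ in the old span, and have weight at least $2m/10$. The exhaustive search takes time $2^{O(m)}$.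

*Outer code.* Take the Reed–Solomon code over $\mathbb F_{2^m}$ of length $2^m$ and dimension $2^{m-1}$: the value vectors, at all points of the field, of polynomials of degree less than $2^{m-1}$. A nonzero one has at most $2^{m-1}-1$ zeros, so the distance is $2^{m-1}+1$.

*Concatenation.* Replace each symbol of an outer codeword by its $m$ bits, encoded by the inner code. The result is a linear code of length $\ell=2m2^m$, dimension $m2^{m-1}=\ell/4$, and distance at least $2^{m-1}\cdot\frac m5=\ell/20$. By maximality of $m$, $D<2(m+1)2^{m+1}\le8m2^m=4\ell$. Pad with zeros to length $D$. The resulting $C\subseteq\mathbb F_2^D$ has dimension at least $D/16$ and distance at least $D/80=\gamma D$. Put $V=C^\perp$; then $V^\perp=C$ and $\dim V\le15D/16$.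

*Restrictions.* The restriction of a uniform $x\in V$ to $I$ is uniform on the projection of $V$ to $\mathbb F_2^I$, as this projection is a linear map. If the projection were a proper subspace of $\mathbb F_2^I$, some nonzero vector supported on $I$ would be orthogonal to $V$. It would be a nonzero vector of $V^\perp$ of weight at most $|I|<\gamma D$, which is impossible. $\square$

**Lemma 2 (names of fibers).** In time $\mathrm{poly}(n)$ one can find $e_1,\dots,e_n\in\{0,1\}^K$ with pairwise Hamming distances in $[\frac14|K|,\frac34|K|]$.

*Proof.* Choose greedily. Each chosen string excludes the strings at distance less than $\frac14|K|$ from it or from its complement, at most $2\cdot2^{H(1/4)|K|}$ strings, and $H(1/4)<0.812$. Since $|K|\ge6\log n+6$, we have $n\le2^{|K|/6-1}$, so at most $2^{|K|/6+0.812|K|}<2^{|K|}$ strings are ever excluded and the choice never gets stuck. The time is $2^{O(|K|)}=\mathrm{poly}(n)$. $\square$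

**Lemma 3 (names of references).** For $\kappa$ large there is $J\subseteq\mathbb F_2^\kappa$ with $|J|=12\kappa$ such that $\#\{j\in J:\langle k,j\rangle=1\}\in[\frac14|J|,\frac34|J|]$ for every $0\ne k\in K$. It can be found in time $\mathrm{poly}(n)$.

*Proof.* Draw $12\kappa$ independent uniform vectors. For a fixed $k\ne0$ the bits $\langle k,j\rangle$ are independent and uniform, so the count is outside the interval with probability at most $2\cdot2^{-(1-H(1/4))12\kappa}\le2\cdot2^{-0.188\cdot12\kappa}$. Two of the vectors coincide with probability at most $(12\kappa)^22^{-\kappa}$. The total failure probability is at most $2^\kappa\cdot2\cdot2^{-2.256\kappa}+(12\kappa)^22^{-\kappa}<1$ for large $\kappa$. Exhaustive search takes time $2^{O(\kappa^2)}=2^{O((\log\log n)^2)}\le\mathrm{poly}(n)$. $\square$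

So $|K|=\Theta(\log n)$ and $|J|=\Theta(\log\log n)$.

## 5. The graph $H_x$

Put
$$a=\Big\lfloor\frac h{2|K|}\Big\rfloor,\qquad b=\Big\lfloor\frac h{2|J|}\Big\rfloor,\qquad c=\Big\lfloor\frac hn\Big\rfloor .$$

**Definition (labels, types, capacities).** The set of labels is $\Lambda=M\sqcup S\sqcup T\sqcup U$ with $|\Lambda|=N$, where
$$M=[n]\times\mathbb F_2\times[c],\quad S=K\times\mathbb F_2\times[a],\quad T=J\times\mathbb F_2\times[b],\quad|U|=r:=N-|M|-|S|-|T|.$$
The *type* of a label is its part together with its first two coordinates; all of $U$ is one type. The *capacity* $\mathrm{cap}(\tau)$ of a type is the number of its labels: $c,a,b,r$ respectively.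

The part $M$ carries the message (the lift, each vertex blown up to $c$ copies), $S$ names the fibers of $M$, $T$ names $S$, and $U$ fills up the number of vertices to $N$.

**Definition (the graph $H_x$).** For $x=(x_{ii'})_{i<i'}\in\mathbb F_2^D$, with $x_{i'i}=x_{ii'}$, the graph $H_x$ on $\Lambda$ has the following adjacencies.

1. $(i,s,\cdot)\sim(i',s',\cdot)$ for $i\ne i'$ iff $s+s'=x_{ii'}$; there are no edges inside a fiber $\{i\}\times\mathbb F_2\times[c]$.
2. $(i,s,\cdot)\in M$ and $(k,s',\cdot)\in S$ are adjacent iff $s+s'=e_i(k)$.
3. $(k,s,\cdot)\in S$ and $(j,s',\cdot)\in T$ are adjacent iff $s+s'=\langle k,j\rangle$.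
4. $S$ is a clique; $T$ is independent; all $M$–$T$ pairs are edges; every vertex of $U$ is adjacent to all other vertices.

As a toy instance of rule 3, let $\kappa=2$. The inner products of $j=10$ with $k=00,01,10,11$ are $0,0,1,1$, and those of $j'=11$ are $0,1,1,0$. They differ at $k=01$ and $k=11$, which is half of $K$; this happens for any $j\ne j'$, and it is how $S$ tells $T$-types apart.

The adjacency of two distinct labels depends only on their types and on $x$. Write it $A_x(\tau,\tau')$; for $\tau=\tau'$ it is the adjacency that the rules give for two distinct labels of type $\tau$ ($0$ for $M$- and $T$-types, $1$ for $S$-types and $U$). It depends on $x$ only if both types are in $M$; in all other cases we also write $A(\tau,\tau')$. Two consequences will be used freely. Every type-preserving permutation of $\Lambda$ is an automorphism of $H_x$. And the number of edges of $H_x$ does not depend on $x$, because two fibers always contribute $2c^2$ edges.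

## 6. Equal degrees and separated types

Since $|K|=\Theta(\log n)$, $|J|=12\kappa=\Theta(\log\log n)$ and $D=\Theta(n^2)$, we may choose $n_0$ so large that for $n\ge n_0$ Lemma 3 applies and
$$|K|+|J|\le\tfrac n4,\quad n\ge\tfrac{100}\delta,\quad4|J|<\delta n,\quad2|J|<\delta|K|,\quad(3n)^{2n}\le2^{D/64},\quad2^{-D/64}<\tfrac13.\tag{1}$$
Note also $h\ge n/\theta$, $N\le4h+3\le5h$, and $b\ge h/(4|J|)$, because $\lfloor y\rfloor\ge y/2$ for $y\ge1$.

**Lemma 4 (sizes and degrees).** Let $n\ge n_0$.

(a) $2h-2n\le|M|\le2h$, $h-2|K|\le|S|\le h$, $h-2|J|\le|T|\le h$, and $0\le r\le3n\le\delta h/4$.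

(b) $|\deg_{H_x}(\lambda)-\frac52h|\le\frac\delta4h$ for every $\lambda\notin U$.

(c) The number of types is at most $3n$.

(d) $a<\delta b$ and $1\le c<\delta b$.

*Proof.* (a) $|M|=2nc$, $|S|=2|K|a$, $|T|=2|J|b$, and $y-1<\lfloor y\rfloor\le y$. As $4h\le N\le4h+3$, we get $0\le r\le3+2n+2|K|+2|J|\le3+2n+\frac n2\le3n\le3\theta h\le\delta h/4$.

(b) A label $(i,s,\cdot)$ of $M$ sees, over each $i'\neq i$ and each $k$, exactly one of the two values $s'$. Similarly for the other parts. Hence the degrees are
$$M:\ \tfrac{|M|}2-c+\tfrac{|S|}2+|T|+r,\qquad S:\ \tfrac{|M|}2+|S|-1+\tfrac{|T|}2+r,\qquad T:\ |M|+\tfrac{|S|}2+r.$$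
With $|M|\approx2h$ and $|S|\approx|T|\approx h$, each is $h+\frac h2+h$, $h+h+\frac h2$, $2h+\frac h2$, which is where the sizes of the parts come from. By (a), the upward error is at most $r\le3n$. The downward error is at most $n+|K|+2|J|+c$, $\ n+2|K|+|J|+1$, $\ 2n+|K|$ respectively, in each case at most $3n+c$. Finally $3n+c\le3\theta h+\frac hn\le\frac{3\delta h}{100}+\frac{\delta h}{100}\le\frac\delta4h$.

(c) The number is at most $2n+2|K|+2|J|+1\le2n+\frac n2+1\le3n$.

(d) By (1), $a\le\frac h{2|K|}<\frac{\delta h}{4|J|}\le\delta b$ and $c\le\frac hn<\frac{\delta h}{4|J|}\le\delta b$; and $c\ge1$ as $n\le h$. $\square$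

**Lemma 5 (separation).** For any two distinct non-$U$ types $\tau,\tau'$ there are at least $h/5$ labels in $S\cup T$ whose type $\sigma$ satisfies $A(\tau,\sigma)\ne A(\tau',\sigma)$. More precisely, there are at least $h/5$ such labels

* in $T$, if $\tau,\tau'$ are two $S$-types, or an $S$-type and an $M$-type, or an $S$-type and a $T$-type, or an $M$-type and a $T$-type;
* in $S$, if $\tau,\tau'$ are two $M$-types or two $T$-types.

Moreover, the neighborhoods in $H_x$ of any two labels of types $\tau,\tau'$ differ in at least $h/5$ elements.

*Proof.* Since $|J|,|K|\le n/4\le\theta h/4$, both $\frac{h-2|J|}4$ and $\frac{h-2|K|}4$ are at least $\frac h5$.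

*On $T$.* An $M$-type sees all of $T$, a $T$-type sees none of $T$, and an $S$-type sees exactly half of $T$. So the mixed cases differ on at least $\frac{|T|}2\ge\frac{h-2|J|}2\ge\frac h5$ labels. For two $S$-types $(k,s)\ne(k',s')$: the first sees $(j,t)$ iff $t=s+\langle k,j\rangle$, the second iff $t=s'+\langle k',j\rangle$. They differ on both types $(j,0),(j,1)$ if $\langle k+k',j\rangle\ne s+s'$, and on neither otherwise. If $k=k'$, then $s\ne s'$ and all of $T$ differs. If $k\ne k'$, then by the choice of $J$ at least $|J|/4$ indices $j$ have $\langle k+k',j\rangle\ne s+s'$, whichever bit $s+s'$ is. Each contributes $2b$ labels, in total at least $\frac{|J|b}2=\frac{|T|}4\ge\frac{h-2|J|}4\ge\frac h5$.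

*On $S$.* Two $M$-types $(i,s)\ne(i',s')$ differ on $(k,0),(k,1)$ iff $e_i(k)+e_{i'}(k)\ne s+s'$. If $i=i'$, this holds for all $k$. Otherwise it holds for at least $|K|/4$ of the $k$, by the distances in Lemma 2, giving at least $\frac{|K|}4\cdot2a=\frac{|S|}4\ge\frac{h-2|K|}4\ge\frac h5$ labels. Two $T$-types $(j,s)\ne(j',s')$ differ on $(k,0),(k,1)$ iff $\langle k,j+j'\rangle\ne s+s'$. If $j=j'$, this holds for all $k$; otherwise for exactly half of the $k\in K$, giving $\frac{|S|}2$ labels.

*Neighborhoods.* The values $A(\tau,\sigma)$ describe the neighborhood of a label except possibly at the label itself. This matters only when a label lies in the set on which we compare. $S$-types are compared on $T$, $M$-types on $S$ or $T$, two $T$-types on $S$; and when a $T$-type is compared on $T$, the rule value $0$ (as $T$ is independent) agrees with the fact that a label is not its own neighbor. So the actual neighborhoods differ on the labels found. $\square$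

## 7. Wild vertices and the property $\Pi$

**Definition (wild vertices, $\hat G$).** For an $N$-vertex graph $G$ let
$$W(G)=\{v:\deg_G(v)\ge(\tfrac52+\delta)h\},$$
the set of *wild* vertices; the other vertices are *tame*. Let $\hat G$ be $G$ with all pairs meeting $W(G)$ added as edges.

**Definition (the property).** For a bijection $\pi:V(G)\to\Lambda$ let $H_x^\pi$ be the copy of $H_x$ on $V(G)$ pulled back by $\pi$. Define
$$G\in\Pi_{N,n}\iff|W(G)|>\delta h\ \text{ or }\ \exists x\in V\ \exists\pi:\ H_x^\pi\subseteq\hat G .$$
Given $N\mapsto n(N)$, computable in time $\mathrm{poly}(N)$, with $n_0\le n(N)\le\theta h$ for all $N\ge N_0$, let $\Pi=\bigcup_{N\ge N_0}\Pi_{N,n(N)}\cup\{\text{all graphs on fewer than }N_0\text{ vertices}\}$.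

**Lemma 6.** $\Pi$ is a monotone graph property.

*Proof.* Closure under isomorphism is clear from the definition. Let $G\subseteq G'$ on the same vertex set. Degrees only grow, so $W(G)\subseteq W(G')$; and then $\hat G\subseteq\hat G'$. If $|W(G)|>\delta h$, then $|W(G')|>\delta h$. If $H_x^\pi\subseteq\hat G$, then $H_x^\pi\subseteq\hat G'$. $\square$

The next lemma says that at a tame vertex the graph $\hat G$ can be only slightly larger than the encoding graph inside it. It is used both for the algorithm and for the tester.

**Lemma 7 (tame vertices are readable).** Let $|W(G)|\le\delta h$ and $H_x^\pi\subseteq\hat G$. For every tame $v$ we have $\pi(v)\notin U$ and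
$$N_{H_x^\pi}(v)\subseteq N_{\hat G}(v),\qquad|N_{\hat G}(v)\setminus N_{H_x^\pi}(v)|\le3\delta h.\tag{2}$$
For tame $u,v$: if $\pi(u),\pi(v)$ have the same type, then $|N_{\hat G}(u)\triangle N_{\hat G}(v)|\le7\delta h$; otherwise $|N_{\hat G}(u)\triangle N_{\hat G}(v)|>7\delta h$.

*Proof.* For tame $v$, $\deg_{\hat G}(v)\le\deg_G(v)+|W(G)|<(\frac52+2\delta)h$. If $\pi(v)\in U$, then $\deg_{\hat G}(v)=N-1\ge4h-1$, a contradiction. So $\pi(v)\notin U$, and by Lemma 4(b) $v$ has degree at least $(\frac52-\frac\delta4)h$ in $H_x^\pi$. Subtracting, at most $\frac94\delta h\le3\delta h$ neighbors are extra. This is (2).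

The neighborhoods of two labels of the same type differ at most in these two labels themselves. So for equal types the symmetric difference is at most $6\delta h+2\le7\delta h$. For different types it is at least $\frac h5-6\delta h>7\delta h$, by Lemma 5 and since $13\delta<\frac15$. $\square$

## 8. Deciding $\Pi$ in polynomial time

**Proposition 8.** $\Pi\in\mathcal P$.

Let $N\ge N_0$; smaller graphs are all accepted. Compute $V$, $e_1,\dots,e_n$, $J$ and $W=W(G)$, and accept if $|W|>\delta h$. From now on $|W|\le\delta h$, and we must decide whether $H_x^\pi\subseteq\hat G$ for some $x\in V$ and some $\pi$.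

*How types show up.* Define on the tame vertices $u\approx v:\Leftrightarrow|N_{\hat G}(u)\triangle N_{\hat G}(v)|\le7\delta h$. If an embedding $H_x^\pi\subseteq\hat G$ exists, then by Lemma 7 this is an equivalence relation whose classes are the nonempty sets of tame vertices of a common type. Call a class *big* if it has at least $\delta b$ elements. By Lemma 4(d) an $M$- or $S$-type has fewer than $\delta b$ labels, so big classes consist of vertices of $T$-type, and there are at most $2|J|$ of them.

**The algorithm.** Compute $\approx$. If it is not an equivalence relation, or if there are more than $2|J|$ big classes, reject. For each injective map $\varphi$ from the set of big classes to the set $J\times\mathbb F_2$ of $T$-types, carry out Steps 1–4. There are at most $(2|J|)!=(24\kappa)!=2^{O(\log\log n\cdot\log\log\log n)}\le\mathrm{poly}(N)$ such maps.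

**Step 1 (use the guessed part of $T$ to read the $S$-types, and to tell $M$ from $T$).** Let $T^*$ be the union of the big classes. Put $P_M=T^*$, $P_T=\emptyset$, and for each $S$-type $(k,s)$
$$P_{(k,s)}=\bigcup\{C\text{ big}:\varphi(C)=(j,s'),\ s+s'=\langle k,j\rangle\}.$$
For each tame $v$ find the $\tau\in\{M,T\}\cup(K\times\mathbb F_2)$ with $|(N_{\hat G}(v)\cap T^*)\triangle P_\tau|\le3\delta h$. If there is not exactly one such $\tau$, discard $\varphi$.

**Step 2 (use $S$ to read the exact $M$- and $T$-types).** Let $S^*_{k,s}$ be the set of tame vertices assigned to $(k,s)$ and $S^*=\bigcup S^*_{k,s}$. For each tame $v$ assigned to $M$, find the $M$-type $(i,s)$ such that $N_{\hat G}(v)\cap S^*$ differs from $\bigcup\{S^*_{k,s'}:s+s'=e_i(k)\}$ in at most $3\delta h$ elements. For each tame $v$ assigned to $T$, find the $T$-type $(j,s)$ such that $N_{\hat G}(v)\cap S^*$ differs from $\bigcup\{S^*_{k,s'}:s+s'=\langle k,j\rangle\}$ in at most $3\delta h$ elements. If for some $v$ there is not exactly one such type, discard $\varphi$.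

**Step 3 (turn types into a bijection).** Now each tame vertex has a non-$U$ type. If some type is given to more vertices than its capacity, discard $\varphi$. Otherwise map the tame vertices injectively to labels of their types, and extend by an arbitrary bijection from $W$ to the remaining labels. Call the resulting bijection $\pi$.

**Step 4 (solve for $x$).** If some edge of $H_x^\pi$ that is not an $M$–$M$ edge is missing from $\hat G$, discard $\varphi$; these edges do not depend on $x$. For $i<i'$ call $\beta\in\mathbb F_2$ *allowed* if all pairs $\{\pi^{-1}(i,s,\omega),\pi^{-1}(i',s+\beta,\omega')\}$ with $s\in\mathbb F_2$ and $\omega,\omega'\in[c]$ are edges of $\hat G$. If for some $i<i'$ no $\beta$ is allowed, discard $\varphi$. If exactly one is allowed, impose $x_{ii'}=\beta$; if both are allowed, impose nothing. Accept if this linear system has a solution $x\in V$.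

If no $\varphi$ leads to acceptance, reject. The running time is $\mathrm{poly}(N)$.

*Acceptance is correct.* For the bijection $\pi$ of Step 3, we have $H_x^\pi\subseteq\hat G$ iff the first check of Step 4 succeeds and every $x_{ii'}$ is allowed. So an accepting run exhibits $x\in V$ and $\pi$ with $H_x^\pi\subseteq\hat G$.

*Every member is accepted.* Suppose $H_{x^*}^{\pi^*}\subseteq\hat G$ with $x^*\in V$. As seen above, the algorithm does not reject before trying maps $\varphi$. Consider the $\varphi$ that sends each big class to its true $T$-type under $\pi^*$. It is injective, since different classes have different types. We follow the four steps.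

*Step 1 reads correctly.* By the choice of $\varphi$, $T^*\subseteq(\pi^*)^{-1}(T)$. The vertices of $(\pi^*)^{-1}(T)$ outside $T^*$ are wild or lie in one of at most $2|J|$ classes with fewer than $\delta b$ elements; their number is at most $|W|+2|J|\cdot\delta b\le\delta h+\delta|T|\le2\delta h$. Let $v$ be tame and let $\tau$ be its true coarse type: $M$, $T$, or its $S$-type. Then $N_{H_{x^*}^{\pi^*}}(v)\cap T^*=P_\tau$, because $M$ sees all of $T$, $T$ sees none of it, and $S$-types follow rule 3. By (2), $\tau$ passes the test. By Lemma 5 (the cases on $T$), any other $P_{\tau'}$ differs from $P_\tau$ in at least $\frac h5-2\delta h>6\delta h$ elements, so it differs from $N_{\hat G}(v)\cap T^*$ in more than $3\delta h$. Hence $\tau$ is the unique choice.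

*Step 2 reads correctly.* By Step 1, $S^*_{k,s}$ is exactly the set of tame vertices of true type $(k,s)$, so $(\pi^*)^{-1}(S)\setminus S^*\subseteq W$ has at most $\delta h$ elements. For a tame $v$ of $M$- or $T$-type, the candidate set of its true type equals $N_{H_{x^*}^{\pi^*}}(v)\cap S^*$, so it passes by (2). By Lemma 5 (the cases on $S$), the candidate sets of two different $M$-types, or of two different $T$-types, differ in at least $\frac h5-\delta h>6\delta h$ elements, so no other type passes. Step 2 finds exactly the true types.

*Step 3 cannot discard.* The tame vertices have their true types under $\pi^*$, and $\pi^*$ respects the capacities.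

*Step 4 accepts, although the wild vertices were placed arbitrarily.* The bijections $\pi$ and $\pi^*$ give equal types to every tame vertex. Hence for each type the number of wild vertices receiving it is the same under both, namely the capacity minus the number of tame vertices of that type. So there is a permutation $\rho$ of $V(G)$ that fixes all tame vertices, permutes $W$, and is such that $\pi(\rho(v))$ and $\pi^*(v)$ have the same type for every $v$. Then $\zeta=\pi^*\circ\rho^{-1}\circ\pi^{-1}$, which sends $\pi(\rho(v))$ to $\pi^*(v)$, is a type-preserving permutation of $\Lambda$, hence an automorphism of $H_{x^*}$, and $\pi^*=\zeta\circ\pi\circ\rho$. Therefore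
$$uv\in E(H_{x^*}^{\pi^*})\iff\rho(u)\rho(v)\in E(H_{x^*}^{\pi}),$$
that is, $H_{x^*}^\pi=\rho(H_{x^*}^{\pi^*})\subseteq\rho(\hat G)$. And $\rho$ is an automorphism of $\hat G$: a pair of tame vertices is fixed, and a pair meeting $W$ is an edge whose image again meets $W$, hence is an edge. So $H_{x^*}^\pi\subseteq\hat G$. Thus the first check of Step 4 succeeds, each $x^*_{ii'}$ is allowed, and $x^*\in V$ solves the system. The algorithm accepts. $\square$

## 9. A random $H_x$ is far from $\Pi$

Let $N\ge N_0$ and $n=n(N)$, and view $H_x$ as a graph on $\Lambda$ itself, identified with $[N]$ once and for all. For $x\in V$ we have $H_x\in\Pi$, with $\pi=\mathrm{id}$. For general $x$ the opposite holds.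

**Lemma 9.** For all but a $2^{-D/64}$ fraction of $x\in\mathbb F_2^D$, the graph $H_x$ is $\epsilon_0$-far from $\Pi$.

The reason is counting. If $H_x$ is close to $\Pi$, then $x$ is almost determined by some $y\in V$ and an assignment of types to $2n$ vertices. There are only $2^{15D/16}$ choices for $y$ and $2^{O(n\log n)}$ for the assignment, and $n\log n$ is negligible against $D$. In particular, the freedom to relabel does no harm.

*Proof.* Suppose $H_x$ is not $\epsilon_0$-far. Then some $G\in\Pi$ differs from $H_x$ in at most $\epsilon_0N^2\le25\epsilon_0h^2=\frac{\delta^2}8h^2$ matrix entries.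

**Step 1 (many wild vertices are too expensive).** Suppose $|W(G)|>\delta h$. By Lemma 4(a), more than $\delta h-r\ge\frac\delta2h$ wild vertices are outside $U$. By Lemma 4(b) such a vertex has degree at most $(\frac52+\frac\delta4)h$ in $H_x$ and at least $(\frac52+\delta)h$ in $G$, so its row changed in at least $\frac{3\delta}4h$ entries. Altogether more than $\frac{3\delta^2}8h^2>\frac{\delta^2}8h^2$ entries changed, a contradiction.

**Step 2 (containment becomes closeness).** So $|W(G)|\le\delta h$ and $H_y^\pi\subseteq\hat G$ for some $y\in V$ and $\pi$. We want $H_x$ and $H_y^\pi$ to be close in both directions; this is where it matters that all $H_z$ have the same number $\mu$ of edges. Edges of $H_y^\pi$ missing from $G$ meet $W(G)$, so there are at most $|W(G)|N\le5\delta h^2$ of them. Also $|E(G)|\le\mu+\frac12\epsilon_0N^2$. Hence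
$$|E(G)\setminus E(H_y^\pi)|=|E(G)|-\mu+|E(H_y^\pi)\setminus E(G)|\le\tfrac12\epsilon_0N^2+5\delta h^2,$$
and, adding $|E(H_x)\triangle E(G)|\le\frac12\epsilon_0N^2$,
$$|E(H_x)\triangle E(H_y^\pi)|\le10\delta h^2+\epsilon_0N^2\le11\delta h^2.\tag{3}$$

**Step 3 (shrink each type of $M$ to a single vertex).** The labeling $\pi$ involves $N$ vertices, and when $n$ is much smaller than $N$ this would be too much information. We sample one vertex per $M$-type. For each $(i,s)\in[n]\times\mathbb F_2$ pick independently a uniform $\omega_{i,s}\in[c]$, let $v_{i,s}=(i,s,\omega_{i,s})$, and let $\psi(i,s)$ be the type of $\pi(v_{i,s})$. For $i\ne i'$ the adjacency of $v_{i,s},v_{i',s'}$ is $1[s+s'=x_{ii'}]$ in $H_x$ and $A_y(\psi(i,s),\psi(i',s'))$ in $H_y^\pi$. A *disagreement* of $x$ with $(y,\psi)$ is a pair $\{(i,s),(i',s')\}$, $i\ne i'$, for which these two values are different. A fixed pair of vertices of $M$ in different fibers is selected with probability $c^{-2}$. So by (3) the expected number of disagreements is at most $11\delta(h/c)^2\le12\delta n^2$, because $nc>h-n\ge(1-\theta)h$ and $11/(1-\theta)^2\le12$. Hence there is a map $\psi$ from $[n]\times\mathbb F_2$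 to the types such that $x$ has at most $12\delta n^2$ disagreements with $(y,\psi)$.

**Step 4 (count).** By Lemma 4(c) there are at most $|V|(3n)^{2n}$ pairs $(y,\psi)$. Fix one, and let $x,x'$ both have at most $12\delta n^2$ disagreements with it. For each coordinate $ii'$ where $x,x'$ differ, the values $1[s+s'=x_{ii'}]$ and $1[s+s'=x'_{ii'}]$ differ for all four choices of $(s,s')$, so each of these four pairs is a disagreement of $x$ or of $x'$. Thus $4\,\mathrm{dist}(x,x')\le24\delta n^2$, that is, $\mathrm{dist}(x,x')\le6\delta n^2\le13\delta D$, since $n^2=2D\frac n{n-1}$. All these strings lie in a Hamming ball of radius $13\delta D$ around one of them, so there are at most $2^{H(13\delta)D}$ of them. Here $13\delta=0.0026$ and $H(0.0026)\le0.0026\log(e/0.0026)<0.0262<\frac1{32}$. By Lemma 1 and (1), the fraction of $x$ for which $H_x$ is not $\epsilon_0$-far is at most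
$$2^{-D}\cdot2^{15D/16}\cdot(3n)^{2n}\cdot2^{D/32}\le2^{-D/16+D/64+D/32}=2^{-D/64}.\qquad\square$$

## 10. Few queries cannot tell $V$ from $\mathbb F_2^D$

**Proposition 10.** Let $N\ge N_0$. An algorithm that makes fewer than $\gamma D$ queries and accepts every $N$-vertex $G\in\Pi$ with probability $\ge\alpha$ accepts some $\epsilon_0$-far graph with probability at least $\alpha-2^{-D/64}$. Every $\epsilon_0$-tester for $\Pi$ makes at least $\gamma D\ge\frac\gamma4n^2$ queries.

*Proof.* **Step 1 (the view of the algorithm is the same for both distributions).** Run the algorithm on $H_x$. The answer to an adjacency query is either fixed or determined by one coordinate of $x$. Fix the coins of the algorithm; it becomes a decision tree, possibly adaptive. The strings $x$ that lead to a given leaf are those with prescribed values on the set $I$ of coordinates queried on the path. So if the leaf is reached at all, this set is $\{x:x|_I=z\}$ with $|I|<\gamma D$ and some $z\in\mathbb F_2^I$. By Lemma 1 it has probability $2^{-|I|}$ both for $x$ uniform in $V$ and for $x$ uniform in $\mathbb F_2^D$. So the leaf distributions coincide, and, averaging over the coins,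 the average acceptance probability is the same in both cases.

**Step 2 (compare with Lemma 9).** As $H_x\in\Pi$ for $x\in V$, the common average is at least $\alpha$. For $x$ uniform in $\mathbb F_2^D$, the strings for which $H_x$ is not $\epsilon_0$-far contribute at most $2^{-D/64}<1$. So the others contribute at least $\alpha-2^{-D/64}$, and one of the $\epsilon_0$-far graphs $H_x$ is accepted with at least this probability.

**Step 3 (testers).** An $\epsilon_0$-tester with fewer than $\gamma D$ queries would have $\alpha=\frac23$ and accept some $\epsilon_0$-far graph with probability at least $\frac23-2^{-D/64}>\frac13$, by (1). This contradicts the definition. Finally $D=\frac{n(n-1)}2\ge\frac{n^2}4$. $\square$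

**Proof of Theorem A.** Choose $N_0$ with $\lfloor\theta h\rfloor\ge\max(n_0,\theta N/10)$ for all $N\ge N_0$. This is possible because $h\ge N/5$ for $N\ge15$ and $\theta N/5-1\ge\theta N/10$ for $N\ge10/\theta$. Let $n(N)=\lfloor\theta h\rfloor$. The property $\Pi$ is monotone by Lemma 6 and in $\mathcal P$ by Proposition 8. By Proposition 10 every $\epsilon_0$-tester makes at least $\frac\gamma4n^2\ge\frac{\gamma\theta^2}{400}N^2$ queries for $N\ge N_0$. $\square$

The bound is optimal up to the constant, since $\binom N2$ queries always suffice.

**Proof of the lower bound of Theorem B.** With the same $N_0$, let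
$$n(N)=\max\{n_0,\ \min(\lfloor\sqrt{q(N)}\rfloor,\lfloor\theta h\rfloor)\}$$
for $N\ge N_0$, and let $\Pi^q$ be the corresponding property. Then $n_0\le n(N)\le\theta h$, and $n(N)$ is computable in time $\mathrm{poly}(N)$. So $\Pi^q$ is monotone and in $\mathcal P$. If the minimum is $\lfloor\sqrt q\rfloor$, then $n\ge\lfloor\sqrt q\rfloor\ge\frac12\sqrt q$, as $q\ge1$. If it is $\lfloor\theta h\rfloor$, then $n\ge\frac{\theta N}{10}\ge\frac\theta{10}\sqrt q$, as $q\le N^2$. In every case $n^2\ge\frac{\theta^2}{100}q(N)$. So $\gamma D\ge\frac\gamma4n^2\ge c_1q(N)$ with $c_1=\gamma\theta^2/400$, and $\frac D{64}\ge\frac{n^2}{256}\ge c_2q(N)$ with $c_2=\theta^2/25600$. Both claims of the lower bound now follow from Proposition 10. $\square$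

## 11. Testing with $O_\epsilon(n^2)$ queries

For the property $\Pi^q$ just defined, $n^2\le\max(n_0^2,q(N))\le n_0^2\,q(N)$. So for the upper bound of Theorem B it suffices to give, for each constant $\epsilon>0$, an $\epsilon$-tester with $O_\epsilon(n^2)$ queries for $N\ge N_0$. For $N<N_0$ the tester accepts, which is correct as all such graphs are in $\Pi^q$.

The plan is to imitate the algorithm of Section 8 on a sample of $O(n)$ vertices. The types of $O(\log n)$ additional sampled vertices are guessed, and they serve as the reference vertices for reading the types of all others. There are only $2^{O(\log^2n)}$ guesses, so a sample of size $O(n)$ represents the whole graph for all guesses simultaneously, and querying all pairs inside it costs $O(n^2)$.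

Let $\eta=\min(\epsilon,\delta)/100$. If $N<1/\eta$, query everything; this takes $O_\epsilon(1)$ queries. From now on $\eta N\ge1$. All samples are uniform with replacement and mutually independent, and $1[vv\in E]=0$. The constant $B_2=B_2(\eta)$ is chosen first, then $B_0=B_0(\eta,B_2)$, both large.

**The tester.**

1. Sample $Q$ of size $q_1=\lceil25\eta^{-3}\rceil$. Let $d_Q(v)=\frac N{q_1}\#\{w\in Q:vw\in E\}$, with multiplicity, and $W_Q=\{v:d_Q(v)\ge(\frac52+\delta)h-\eta N\}$.
2. Sample $R=(v_1,\dots,v_{q_0})$ with $q_0=\lceil B_0n\rceil$, and query $R\times Q$. If the fraction of $R$ in $W_Q$ is at least $\delta h/N-3\eta$, accept.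
3. Sample $Y=(u_1,\dots,u_{q_2})$ with $q_2=\lceil B_2\log n\rceil$; query $R\times Y$ and $R\times R$. A *guess* is a map $g$ from $[q_2]$ to $(\text{types})\cup\{*\}$. It defines a function $L_g$ on $V(G)$: $L_g(v)=*$ if $v\in W_Q$; otherwise $L_g(v)$ is the non-$U$ type $\tau$, first in a fixed order, that minimizes
$$\#\{t:g(t)\text{ is an }S\text{- or }T\text{-type},\ A(\tau,g(t))\ne1[vu_t\in E]\}.$$
These values $A$ do not depend on $x$.
4. Accept iff there are a guess $g$ and $y\in V$ such that

 (i) $\displaystyle\sum_\tau\max\Big(0,\frac1{q_0}\#\{\ell:L_g(v_\ell)=\tau\}-\frac{\mathrm{cap}(\tau)}N\Big)\le4\eta$, the sum being over non-$U$ types, and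

 (ii) $\displaystyle\frac1{q_0^2}\#\{(\ell,\ell'):v_\ell\ne v_{\ell'},\ L_g(v_\ell),L_g(v_{\ell'})\ne*,\ A_y(L_g(v_\ell),L_g(v_{\ell'}))=1,\ v_\ell v_{\ell'}\notin E\}\le10\eta$.

The queries made determine everything that appears in Steps 2 and 4, and their number is at most $q_0q_1+q_0q_2+q_0^2=O_\epsilon(n^2)$.

Condition (i) says that the types read off fit into the capacities, and (ii) that few edges of the supposed encoding are missing. Their counterparts for the whole graph are
$$\mathrm{ex}_G(g)=\sum_\tau\max\Big(0,\frac{|L_g^{-1}(\tau)|-\mathrm{cap}(\tau)}N\Big),$$
$$\mathrm{cost}_G(g,y)=\frac1{N^2}\#\{(v,w):v\ne w,\ L_g(v),L_g(w)\ne*,\ A_y(L_g(v),L_g(w))=1,\ vw\notin E\}.$$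

We recall two textbook bounds. Hoeffding: the sum of $q$ independent $0/1$ variables exceeds its mean by $tq$ or more with probability at most $e^{-2t^2q}$, and likewise for falling below it. McDiarmid: if $F$ is a function of $q$ independent variables and changing one of them changes $F$ by at most $d$, then $\Pr[F-\mathbb EF\ge t]\le e^{-2t^2/(qd^2)}$.

**Lemma 11.** Each of the following events has probability at least $0.99$.

* E1: all but at most $\eta N$ vertices satisfy $|d_Q(v)-\deg(v)|\le\eta N$.
* E2: the fraction of $R$ in $W_Q$ is within $\eta$ of $|W_Q|/N$.
* E3: for all guesses $g$ and all $y\in V$, the left sides of (i) and (ii) differ by at most $\eta$ from $\mathrm{ex}_G(g)$ and $\mathrm{cost}_G(g,y)$ respectively.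

*Proof.* *E1.* The variable $d_Q(v)$ has mean $\deg(v)$ and variance at most $\frac{N^2}{4q_1}$. By Chebyshev, $v$ violates the inequality with probability at most $\frac1{4q_1\eta^2}\le\frac\eta{100}$. The expected number of violating vertices is at most $\eta N/100$, and Markov's inequality gives E1.

*E2.* Apply Hoeffding conditionally on $Q$: the failure probability is at most $2e^{-2\eta^2q_0}\le0.01$ for $B_0$ large.

*E3.* Condition on $Q$ and $Y$, and fix a guess $g$. Now $L_g$ is a fixed function, which partitions $V(G)$ into at most $k\le4n$ cells (types and $*$). Let $p_\tau$ be the fraction of $V(G)$ in cell $\tau$ and $\hat p_\tau$ the fraction of $R$ in it.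

*First deviation.* Put $\Phi_1=\sum_\tau|\hat p_\tau-p_\tau|$. By Cauchy–Schwarz,
$$\mathbb E\Phi_1\le\sum_\tau\sqrt{p_\tau/q_0}\le\sqrt{k/q_0}\le\eta/2$$
for $B_0$ large, as $k/q_0\le4/B_0$. Changing one $v_\ell$ changes $\Phi_1$ by at most $2/q_0$. By McDiarmid, $\Pr[\Phi_1>\eta]\le e^{-\eta^2q_0/8}$.

*Second deviation.* For cells $\tau,\tau'$ let
$$f_{\tau\tau'}(v,w)=1[L_g(v)=\tau,\ L_g(w)=\tau',\ v\ne w,\ vw\notin E],$$
$m_{\tau\tau'}=N^{-2}\sum_{v,w}f_{\tau\tau'}(v,w)$ and $\hat m_{\tau\tau'}=q_0^{-2}\sum_{\ell,\ell'}f_{\tau\tau'}(v_\ell,v_{\ell'})$. The terms with $\ell=\ell'$ are $0$, so $\mathbb E\hat m_{\tau\tau'}=(1-\frac1{q_0})m_{\tau\tau'}$. For the variance, expand into covariances of pairs of terms, indexed by $(\ell,\ell')$ and $(p,p')$ with $\ell\ne\ell'$, $p\ne p'$. If the index sets are disjoint, the covariance is $0$. Otherwise it is at most the expected product, as $f\ge0$.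

Consider pairs of terms that share exactly one index. For $\tau\ne\tau'$: if $\ell=p$, the expected product is at most $p_\tau p_{\tau'}^2$; if $\ell'=p'$, it is at most $p_\tau^2p_{\tau'}$; there are at most $q_0^3$ pairs of each kind; and if the shared index is in different positions, the product is $0$, since the same vertex would have to lie in both cells. For $\tau=\tau'$ there are at most $4q_0^3$ pairs of terms, each with expected product at most $p_\tau^3$. Pairs of terms with the same index set number at most $2q_0^2$, each with expected product at most $p_\tau p_{\tau'}$. In all cases, dividing by $q_0^4$,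
$$\mathrm{Var}(\hat m_{\tau\tau'})\le\frac{2p_\tau p_{\tau'}}{q_0^2}+\frac{2(p_\tau p_{\tau'}^2+p_\tau^2p_{\tau'})}{q_0}.$$
Let $\Phi_2=\sum_{\tau,\tau'}|\hat m_{\tau\tau'}-m_{\tau\tau'}|$. The biases add up to at most $\frac1{q_0}\sum m_{\tau\tau'}\le\frac1{q_0}$. For the standard deviations we use $\sqrt{y+z}\le\sqrt y+\sqrt z$ together with $\sum_{\tau,\tau'}\sqrt{p_\tau p_{\tau'}}=(\sum_\tau\sqrt{p_\tau})^2\le k$ and $\sum_{\tau,\tau'}\sqrt{p_\tau}\,p_{\tau'}\le\sqrt k$. This gives
$$\mathbb E\Phi_2\le\frac1{q_0}+\sqrt2\,\frac k{q_0}+2\sqrt2\sqrt{\frac k{q_0}}\le\frac\eta2$$
for $B_0$ large. Changing one $v_\ell$ affects at most $2(q_0-1)$ index pairs, each of which contributes to at most one $\hat m_{\tau\tau'}$ before and at most one after the change. So $\Phi_2$ changes by at most $4/q_0$, and by McDiarmid $\Pr[\Phi_2>\eta]\le e^{-\eta^2q_0/32}$.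

*Conclusion for all guesses.* Since $z\mapsto\max(0,z)$ is $1$-Lipschitz, the left side of (i) deviates from $\mathrm{ex}_G(g)$ by at most $\Phi_1$. The left side of (ii) is the sum of $\hat m_{\tau\tau'}$ over the pairs of cells $\tau,\tau'\ne*$ with $A_y(\tau,\tau')=1$, and $\mathrm{cost}_G(g,y)$ is the same sum of $m_{\tau\tau'}$. So for all $y$ simultaneously the deviation is at most $\Phi_2$, and no union bound over $y$ is needed. There are at most $(3n+1)^{q_2}\le(4n)^{q_2}=2^{O_{B_2}(\log^2n)}$ guesses, and for $B_0$ large $2(4n)^{q_2}e^{-\eta^2B_0n/32}\le0.01$ for all $n\ge n_0$. $\square$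

**Members are accepted.** Let $G\in\Pi^q$ and put $W=W(G)$.

*Many wild vertices.* Suppose $|W|>\delta h$. Under E1, all but $\eta N$ of the wild vertices $v$ have $d_Q(v)\ge(\frac52+\delta)h-\eta N$, so $|W_Q|\ge\delta h-\eta N$. Under E2, the fraction of $R$ in $W_Q$ is at least $\delta h/N-2\eta$, and the tester accepts in its step 2.

*Few wild vertices.* Otherwise $|W|\le\delta h$ and $H_x^\pi\subseteq\hat G$ with $x\in V$. Fix $x,\pi$ and let $\mathrm{type}(v)$ be the type of $\pi(v)$. By Lemma 7, vertices outside $W$ have non-$U$ types and satisfy (2). We show that the following correct guess works: $g^*(t)=\mathrm{type}(u_t)$ if $u_t\notin W$, and $g^*(t)=*$ otherwise. Two further events, each of probability at least $0.99$, make $g^*$ useful.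

* E4: for all distinct non-$U$ types $\tau,\tau'$,
$$\#\{t:g^*(t)\text{ is an }S\text{- or }T\text{-type},\ A(\tau,g^*(t))\ne A(\tau',g^*(t))\}\ge0.15\tfrac hNq_2.$$
* E5: all but at most $\eta N$ vertices $v\notin W$ satisfy
$$\#\{t:g^*(t)\text{ is an }S\text{- or }T\text{-type},\ A(\mathrm{type}(v),g^*(t))\ne1[vu_t\in E]\}\le0.05\tfrac hNq_2.$$

*Probability of E4.* By Lemma 5, at least $\frac h5$ vertices have an $S$- or $T$-type that separates $\tau,\tau'$, and at most $\delta h$ of them are wild. So the expectation of the left side is at least $(\frac15-\delta)\frac hNq_2$. As $\frac hN\ge\frac15$, this exceeds the bound by at least $\frac{0.05-\delta}5q_2\ge0.008q_2$. By Hoeffding and a union bound over at most $9n^2$ pairs, E4 fails with probability at most $9n^2e^{-2(0.008)^2q_2}\le0.01$ for $B_2$ large.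

*Probability of E5.* Let $v\notin W$, and let $u\notin W$, $u\ne v$, have $S$- or $T$-type. Then $A(\mathrm{type}(v),\mathrm{type}(u))$ is the adjacency of $uv$ in $H_x^\pi\subseteq\hat G$, and $uv\in E(G)$ iff $uv\in E(\hat G)$, as neither vertex is wild. So a disagreement means $uv\in E(\hat G)\setminus E(H_x^\pi)$, which by (2) holds for at most $3\delta h$ vertices $u$. Allowing also for $u=v$, at most $4\delta h$ vertices $u$ disagree, and the expectation of the left side is at most $4\delta\frac hNq_2$. This is below the bound by at least $\frac{0.05-4\delta}5q_2$. By Hoeffding, $v$ fails with probability at most $\frac\eta{100}$ for $B_2$ large, and Markov's inequality gives E5.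

*The correct guess passes.* Assume E1–E5, which has probability at least $0.95$. Let $v\notin W\cup W_Q$ satisfy the inequality of E5. Its true type has at most $0.05\frac hNq_2$ disagreements. By E4 any other non-$U$ type has at least $(0.15-0.05)\frac hNq_2=0.10\frac hNq_2$ disagreements. So $L_{g^*}(v)=\mathrm{type}(v)$. Call *bad* the at most $\eta N$ exceptional vertices of E5 and the vertices of $W\setminus W_Q$, of which by E1 there are at most $\eta N$. Apart from the at most $2\eta N$ bad vertices, every $v$ with $L_{g^*}(v)\ne*$ is outside $W$ and has $L_{g^*}(v)=\mathrm{type}(v)$.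

The vertices of a cell $L_{g^*}^{-1}(\tau)$ that are not bad have type $\tau$, so there are at most $\mathrm{cap}(\tau)$ of them. Hence $\mathrm{ex}_G(g^*)\le2\eta$. If $v\ne w$ are not bad, $L_{g^*}(v),L_{g^*}(w)\ne*$ and $A_x(L_{g^*}(v),L_{g^*}(w))=1$, then $vw\in E(H_x^\pi)\subseteq E(\hat G)$, and as $v,w\notin W$, $vw\in E(G)$. So only ordered pairs with a bad vertex are counted in the cost, and $\mathrm{cost}_G(g^*,x)\le4\eta$. By E3 the left sides of (i) and (ii) for $(g^*,x)$ are at most $3\eta$ and $5\eta$, and the tester accepts.

**Far graphs are rejected.** Assume E1–E3, which has probability at least $0.97$, and suppose that the tester accepts. We show that $G$ can be changed into a graph in $\Pi^q$ by modifying at most $29\eta N^2\le\epsilon N^2$ entries. Then $G$ is not $\epsilon$-far, so an $\epsilon$-far graph is rejected with probability at least $0.97$. Note that $N-1\ge4h-1\ge(\frac52+\delta)h$, so universal vertices are wild. All modifications below are edge additions.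

*A preparation: making $W_Q$ wild costs at most $8\eta N^2$ entries.* Make the at most $\eta N$ exceptional vertices of E1 that lie in $W_Q$ universal; this is at most $2\eta N^2$ entries. Every other $v\in W_Q$ has degree at least $d_Q(v)-\eta N\ge(\frac52+\delta)h-2\eta N$. Raise it to at least $(\frac52+\delta)h$, by at most $2\eta N+1$ new edges. In total these are at most $N(2\eta N+1)\le3\eta N^2$ pairs, as $\eta N\ge1$, that is, at most $6\eta N^2$ entries.

*Acceptance in the tester's step 2.* By E2, $|W_Q|\ge\delta h-4\eta N$. Make $W_Q$ wild, and make $\lfloor4\eta N\rfloor+1\le5\eta N$ further vertices (or all further vertices, if there are fewer) universal, which takes at most $10\eta N^2$ entries. The resulting graph has more than $\delta h$ wild vertices, so it is in $\Pi^q$. The cost is at most $18\eta N^2$.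

*Acceptance in the tester's step 4, with $(g,y)$.* By E3, $\mathrm{ex}_G(g)\le5\eta$ and $\mathrm{cost}_G(g,y)\le11\eta$. Make $W_Q$ wild. Choose a set $X$ of at most $5\eta N$ vertices whose removal brings every cell $L_g^{-1}(\tau)$ down to at most $\mathrm{cap}(\tau)$, and make $X$ universal; this takes at most $10\eta N^2$ entries. Add all pairs counted in $\mathrm{cost}_G(g,y)$. As ordered pairs are counted there and $A_y$ is symmetric, these are at most $11\eta N^2$ entries. Call the result $G'$; the total is at most $(8+10+11)\eta N^2=29\eta N^2$.

It remains to see that $G'\in\Pi^q$. By construction $W_Q\cup X\subseteq W(G')$. If $|W(G')|>\delta h$, we are done. Otherwise map the vertices outside $W_Q\cup X$ injectively to labels of type $L_g(v)$, which is possible by the choice of $X$, and map $W_Q\cup X$ bijectively to the remaining labels. This gives a bijection $\pi$. An edge of $H_y^\pi$ that meets $W_Q\cup X$ is in $\hat G'$, because it meets a wild vertex of $G'$. Any other edge $vw$ of $H_y^\pi$ has $L_g(v),L_g(w)\ne*$ and $A_y(L_g(v),L_g(w))=1$, so it is in $G$ or was added. So $H_y^\pi\subseteq\hat G'$ with $y\in V$, and $G'\in\Pi^q$. This completes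 the proof of Theorem B. $\blacksquare$
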